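# Knapsack in Baumslag–Solitar groups, by way of tree systems

## 1. Tree systems and the group question they encode

Fix coprime positive integers $P,Q$. Picture an edge of a rooted tree that carries a rational number $w$ and a natural number $y$. Seen from its lower end the edge is worth $B^yw$; seen from its upper end it is worth $A^yw$. Here $(A,B)$ is a fixed pair of powers of $Q$ and $P$, and $w$ runs over a coset $w^0+K\mathbb Z$ that does not depend on $y$. The whole proof turns on systems of equations built from such edges, one equation per vertex.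

**Definition (tree system of type $(P,Q)$).** The data are:

* a finite rooted tree with vertex set $V$ and root $o$;
* constants $c_v\in\mathbb Q$ for $v\in V$;
* finitely many variables $x_i$ ($i\in I$), each attached to a vertex $v(i)$ with a coefficient $m_i\in\mathbb Z\setminus\{0\}$;
* for each $v\neq o$: a pair $(A_v,B_v)\in\{(Q^{\sigma},P^{\sigma}),(P^{\sigma},Q^{\sigma})\}$ with some integer $\sigma=\sigma_v\ge 0$, numbers $w_v^0\in\mathbb Q$ and $K_v\in\mathbb Q_{>0}$, and a set $Y_v$ that is either $\{1\}$ or $\{y\in\mathbb N: y\ge y_v^0,\ y\equiv\eta_v\ (\mathrm{mod}\ \Pi)\}$. The set $Y_v$ may be infinite only if $\sigma_v\ge1$.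

A *solution* consists of $y_v\in Y_v$, $w_v\in w_v^0+K_v\mathbb Z$ (for $v\ne o$) and $x_i\in\mathbb N$ such that for every $v\neq o$
$$B_v^{y_v}w_v=c_v+\sum_{v(i)=v}m_ix_i+\sum_{u\text{ child of }v}A_u^{y_u}w_u, \tag{1}$$
and such that the same equation holds at $v=o$ with left side $0$:
$$0=c_o+\sum_{v(i)=o}m_ix_i+\sum_{u\text{ child of }o}A_u^{y_u}w_u. \tag{2}$$
Here $0\in\mathbb N$. We write $(E_v)$ for the equation at $v$, that is (1) or (2).

**Example 1.** Type $(2,3)$, one vertex $v$ below the root, $(A_v,B_v)=(3,2)$, $Y_v=\{y\ge2\}$, $w\in2\mathbb Z$, one variable $x$ at $v$ with coefficient $4$, and $c_v=0$, $c_o=-54$: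
$$2^{y}w=4x,\qquad 0=-54+3^yw .$$
The second equation with $w$ even and $y\ge2$ leaves $(y,w)=(2,6)$ and $(3,2)$; then $x=6$ and $x=4$. So there are two solutions.

Now for what these systems are for. For nonzero integers $p,q$ let
$$BS(p,q)=\langle a,t\mid ta^pt^{-1}=a^q\rangle$$
be the Baumslag–Solitar group. The *knapsack problem* for a finitely generated group $G$ with finite generating set $\Sigma$ asks: given words $w_1,\dots,w_k,w$ over $\Sigma\cup\Sigma^{-1}$, are there $x_1,\dots,x_k\in\mathbb N$ with $w_1^{x_1}\cdots w_k^{x_k}=w$ in $G$? Whether this is decidable does not depend on $\Sigma$, since each generator of one set can be rewritten as a word in the other. Dudkin and Treyer (2018) showed that knapsack is decidable for $BS(p,q)$ when $\gcd(p,q)=1$. The question treated here, taken from "Knapsack and the power word problem in solvable Baumslag–Solitar groups", is what happens for all pairs of positive integers with $\gcd(p,q)>1$, those with $p\ne q$ included. The answer is that knapsack is decidable for every such pair. The proof is uniform in $p,q$ and does not use the Dudkin–Treyer theorem.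

**Theorem A.** There is an algorithm which, given nonzero integers $p,q$ and words $w_1,\dots,w_k,w$ over $\{a,t\}^{\pm1}$, decides whether $w_1^{x_1}\cdots w_k^{x_k}=w$ holds in $BS(p,q)$ for some $x\in\mathbb N^k$. In particular, the knapsack problem for $BS(p,q)$ is decidable for every pair of positive integers $p,q$ with $\gcd(p,q)>1$, both for $p=q$ and for $p\ne q$.

The proof has two halves. Proposition 4 turns a knapsack instance into finitely many tree systems, at least one of which is solvable iff the instance is. The other half is the following theorem.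

**Theorem B.** Solvability of tree systems of type $(P,Q)$, with $P,Q\ge1$ coprime, is decidable.

**Standing notation.** The relations $ta^pt^{-1}=a^q$ and $ta^{-p}t^{-1}=a^{-q}$ are equivalent, so we assume $p>0$. Put
$$d=\gcd(p,q),\qquad P=p/d,\qquad Q=|q|/d,\qquad \varsigma=\operatorname{sgn}q ,$$
so $P,Q$ are coprime positive integers, $p=dP$ and $q=\varsigma dQ$.

## 2. Britton's lemma, two decidable theories, and $\ell$-adic balls

**Pinches.** Let $\theta_+:p\mathbb Z\to q\mathbb Z$, $n\mapsto\frac qpn$, and $\theta_-=\theta_+^{-1}:q\mathbb Z\to p\mathbb Z$. We regard both as partial maps on $\mathbb Z$. For $\varepsilon=\pm1$ we have $t^{\varepsilon}a^nt^{-\varepsilon}=a^{\theta_\varepsilon(n)}$ whenever $n\in\operatorname{dom}\theta_\varepsilon$. A *pinch* is a factor $t^{\varepsilon}a^nt^{-\varepsilon}$ with $n\in\operatorname{dom}\theta_\varepsilon$. In $BS(2,4)$ the word $ta^6t^{-1}$ is a pinch (value $a^{12}$), while $ta^3t^{-1}$ and $t^{-1}a^2t$ are not.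

*Britton's lemma.* If $W=a^{n_0}t^{\varepsilon_1}a^{n_1}\cdots t^{\varepsilon_N}a^{n_N}$ equals $1$ in $BS(p,q)$, then either $N\ge1$ and $W$ contains a pinch, or $N=0$ and $n_0=0$. In particular $a$ has infinite order.

**Presburger arithmetic.** The first-order theory of $(\mathbb Z,+,<,0,1)$ is decidable. Congruences modulo fixed integers are definable in it. Call a relation *Presburger* if it is definable there.

**Automata in base $b\ge2$.** A relation on $\mathbb N$ is *$b$-recognizable* if a finite automaton that reads the base-$b$ expansions of its arguments in parallel (padded by zeros) accepts exactly the tuples in the relation. Such relations are effectively closed under Boolean operations and projection, and emptiness is decidable (Büchi; Bruyère–Hansel–Michaux–Villemaire 1994). Addition is $b$-recognizable (carry a digit), and so is the set of powers of $b$ (one digit $1$, all others $0$).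

**$\ell$-adic balls.** For a prime $\ell$, $v_\ell$ is the valuation on $\mathbb Q_\ell$, with $v_\ell(0)=\infty$ and $\ell^\infty\mathbb Z_\ell=\{0\}$. A ball is a set $\tau+\ell^g\mathbb Z_\ell$ with $g\in\mathbb Z\cup\{\infty\}$. We use three facts. Two balls meet iff their centers are congruent modulo the larger one, and then the intersection is the smaller one. Sums obey $\ell^g\mathbb Z_\ell+\ell^{g'}\mathbb Z_\ell=\ell^{\min(g,g')}\mathbb Z_\ell$. Finally, a rational number $x$ lies in $e+M\mathbb Z$ ($e\in\mathbb Q$, $M\in\mathbb Q_{>0}$) iff it lies in $e+M\mathbb Z_\ell$ for all primes $\ell$, because $(x-e)/M$ is an integer iff it is an $\ell$-adic integer for every $\ell$.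

## 3. Three instances by hand

The homomorphism $BS(p,q)\to\mathbb Z$ with $a\mapsto0$, $t\mapsto1$ shows that the exponents of $t$ in a trivial word sum to $0$.

**Instance in $BS(2,4)$.** Solve $t^{x_1}a^2t^{-x_2}a^2t^{-x_3}=a^{20}$. The exponent sum gives $x_1=x_2+x_3$. Conjugating by $t$ doubles even exponents, so $t^{x_2}a^2t^{-x_2}=a^{2^{x_2+1}}$. The left side is $t^{x_3}a^{2^{x_2+1}+2}t^{-x_3}=a^{(2^{x_2}+1)2^{x_3+1}}$. We need $(2^{x_2}+1)2^{x_3}=10$, and the only solution is $x_2=2$, $x_3=1$, $x_1=3$. The two numbers $x_2,x_3$ could be chosen freely; $x_1$ then followed.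

**Instance in $BS(4,6)$.** Solve $t^{x_1}a^{4x_2}t^{-x_3}=a^{54}$. Again $x_1=x_3=:y$. Put $s=4x_2$. If $y\ge1$, the only place where a pinch can occur in $t^ya^st^{-y}a^{-54}$ is the center, so $4\mid s$ is forced and $s$ becomes $\frac32s$; continue. Hence the equation holds iff $(\frac32)^js\in4\mathbb Z$ for $0\le j<y$ and $(\frac32)^ys=54$. Write $s=2^yw$. Then $(\frac32)^js=3^j2^{y-j}w$. For $y\ge1$ the case $j=y-1$ says $3^{y-1}\cdot2w\in4\mathbb Z$, and the case $j=0$ says $2^yw\in4\mathbb Z$. At the prime $2$ the first is the strongest condition and says $v_2(w)\ge1$. At $3$ the case $j=0$ says $v_3(w)\ge0$, and at other primes $w$ must be integral. Together: $w\in2\mathbb Z$. So we need $3^yw=54$ with $w$ even, which gives $(y,w,s,x_2)=(1,18,36,9),(2,6,24,6),(3,2,16,4)$; for $y=0$ we would need $4\mid54$, which is false. The solutions with $y\ge2$ are those of Example 1. As a check, for $y=3$ we get $16\to24\to36\to54$, and $16,24,36$ are all divisible by $4$.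

**A shift added.** In $BS(4,6)$ the same computation with $(ta^2)^{x_1}$ in place of $t^{x_1}$ iterates $g(s)=\frac32s+2$ on $4\mathbb Z$. The fixed point of $s\mapsto \frac32s+2$ is $-4$, and with $s=-4+2^yw$, $w\in2\mathbb Z$, we get $g^y(s)=-4+3^yw$; for instance $y=2$, $w=2$ gives $4\to8\to14$. With $(ta)^{x_1}$ the map is $\frac32s+1$ on $4\mathbb Z$: every value is odd, so it can never be applied twice.

**Where direct approaches stop.** A first idea is to describe the set of solutions $x$ by a Presburger formula. This already fails in $BS(2,4)$: the solutions of $t^{x_1}a^2t^{-x_2}a^{-x_3}=1$ are the triples $(y,y,2^{y+1})$, and the set $\{2^{y+1}\}$ is not eventually periodic, hence not Presburger. A second idea is to keep track of the exponent $s$ that enters a long conjugation by finitely many congruence classes. In $BS(4,6)$ the set of $s$ for which $\theta_+^{\,y}$ is defined is $2^{y+1}\mathbb Z$ ($y\ge1$), so the modulus grows with $y$. The remedy can be seen in the computation: neither $s=2^yw$ nor $s'=3^yw$ has a bounded modulus, but the intermediate parameter $w$ does. It ranges over $2\mathbb Z$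 whatever $y$ is. This is the edge of a tree system.

## 4. Trivial words and admissible matchings

The aim of this section is to replace "$W=1$" by an arithmetic condition that shows all cancellations at once.

Let $W=a^{n_0}t^{\varepsilon_1}a^{n_1}\cdots t^{\varepsilon_N}a^{n_N}$, and call the exponents $n_l$ *gaps*. Let $\mathcal M$ be a noncrossing perfect matching of $\{1,\dots,N\}$ with $\varepsilon_j=-\varepsilon_i$ for matched $i<j$.

**Definition (admissible).** From the inside outwards, for a matched pair $(i,j)$ let $S_{ij}$ be the sum of the gaps $n_l$ lying inside $(i,j)$ but inside no matched pair nested in $(i,j)$, plus the sum of the $O_{i'j'}$ over the maximal matched pairs $(i',j')$ nested in $(i,j)$. Require $S_{ij}\in\operatorname{dom}\theta_{\varepsilon_i}$ and put $O_{ij}=\theta_{\varepsilon_i}(S_{ij})$. The matching is *admissible* if all these values exist and the analogous outermost sum (gaps inside no pair, plus $O_{ij}$ over the maximal pairs) is $0$.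

For $tta^2t^{-1}t^{-1}a^{-8}$ in $BS(2,4)$ take the pairs $(2,3)$ and $(1,4)$: $S_{23}=2$, $O_{23}=4=S_{14}$, $O_{14}=8$, outermost sum $8-8=0$. Admissible matchings need not be unique: $tt^{-1}tt^{-1}$ has both $\{(1,2),(3,4)\}$ and $\{(1,4),(2,3)\}$.

**Lemma 1.** $W=1$ iff $W$ has an admissible matching.

**Proof.** Let $\mathcal M$ be admissible. By induction from the inside, the factor of $W$ from letter $i$ to letter $j$ equals $t^{\varepsilon_i}a^{S_{ij}}t^{-\varepsilon_i}=a^{O_{ij}}$ for each matched pair. Hence $W=a^0=1$.

Conversely induct on $N$. If $N=0$, then $W=a^{n_0}=1$ gives $n_0=0$, and the empty matching works. If $N\ge1$ and $W=1$, Britton's lemma gives a pinch at letters $i,i+1$. Replace it by its value. The result is a word $W'=1$ with $N-2$ letters, in which one gap has exponent $n_{i-1}+\theta_{\varepsilon_i}(n_i)+n_{i+1}$. Take an admissible matching of $W'$ and add the pair $(i,i+1)$, for which $S=n_i$ and $O=\theta_{\varepsilon_i}(n_i)$. The sum that contained the merged gap now contains $n_{i-1}$, $O_{i,i+1}$ and $n_{i+1}$ separately, so all other values are unchanged. $\square$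

## 5. Powers, blocks and bundles

In this section we see that in a word with powers $c_i^{x_i}$ the matched pairs come in long parallel families, one for each pair of powers.

**Step 1: bases whose powers contain no pinch.** We claim that every word is effectively equal in $BS(p,q)$ to some $gcg^{-1}$ where either $c=a^m$ (*elliptic*), or $c=t^{\varepsilon_1}a^{k_1}\cdots t^{\varepsilon_n}a^{k_n}$ with $n\ge1$ and no power $c^x$ contains a pinch (*hyperbolic*).

Conjugate a leading power of $a$ to the end, so that $c=t^{\varepsilon_1}a^{k_1}\cdots t^{\varepsilon_n}a^{k_n}$ or $n=0$. Suppose that for some $i$ (indices mod $n$) we have $\varepsilon_{i+1}=-\varepsilon_i$ and $k_i\in\operatorname{dom}\theta_{\varepsilon_i}$. Then $n\ge2$. Conjugate by a prefix so that $i=1$; now $c=a^{\theta_{\varepsilon_1}(k_1)+k_2}t^{\varepsilon_3}\cdots$ has $n-2$ letters $t^{\pm1}$. Repeat; this terminates. If no such $i$ exists and $n\ge1$, then every factor $t^{\varepsilon}a^kt^{\varepsilon'}$ of $c^x$ is $t^{\varepsilon_i}a^{k_i}t^{\varepsilon_{i+1}}$ for some $i$ mod $n$, so $c^x$ contains no pinch.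

For example, in $BS(2,4)$ the word $a\,t\,a^2\,t^{-1}$ equals $a^5$ and is elliptic; $t$ and $tat^{-1}a$ are hyperbolic (for the latter, $k_1=1\notin2\mathbb Z$ and $k_2=1\notin4\mathbb Z$).

**Step 2: normal form of the instance.** Write $w_i=g_ic_ig_i^{-1}$, so $w_i^{x_i}=g_ic_i^{x_i}g_i^{-1}$. Collecting the constant words between the powers, and $w^{-1}$ at the end, the question becomes whether some $x\in\mathbb N^k$ satisfies
$$W(x):=u_0c_1^{x_1}u_1c_2^{x_2}\cdots c_k^{x_k}u_k=1, \tag{3}$$
where each $c_i$ is elliptic, $c_i=a^{m_i}$, or hyperbolic with $n_i$ letters $t^{\pm1}$. Put $N_0=2\operatorname{lcm}\{n_i:c_i\text{ hyperbolic}\}$, and $N_0=2$ if there are none.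

**Step 3: blocks.** For hyperbolic $c_i$, the $t$-letters of $c_i^{x_i}$ form *block* $i$, which is empty if $x_i=0$. Each $t$-letter of each $u_j$ is a *singleton block*. The $j$-th letter of block $i$ has *phase* $j\bmod n_i$. The phase determines the sign $\varepsilon(\cdot)$ of the letter and the exponent $k(\cdot)$ of $c_i$ that follows it. Blocks are contiguous among the $t$-letters of $W(x)$.

**Lemma 2.** Let $\mathcal M$ be an admissible matching of $W(x)$.

(a) No two letters of the same block are matched.

(b) If blocks $X<Y$ have matched pairs between them, these pairs are $(\alpha_l,\beta_l)$, $1\le l\le L$, with $\alpha_l=\alpha_1+l-1$ consecutive in $X$ and $\beta_l=\beta_1-l+1$ consecutive in $Y$.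

**Proof.** (a) Suppose two letters of a block are matched. The letters strictly between them lie in the block and, by noncrossing, are matched among themselves. A shortest pair among all these is adjacent, say $(i,i+1)$. Its value $S$ is the exponent between two consecutive letters of $c^x$, and it lies in $\operatorname{dom}\theta_{\varepsilon_i}$. So $c^x$ contains a pinch, a contradiction.

(b) Let $\alpha<\alpha'$ in $X$ be matched to $\beta,\beta'\in Y$. Since $\alpha<\alpha'<\beta$, noncrossing forces $\beta'<\beta$. A letter $\alpha''$ with $\alpha<\alpha''<\alpha'$ has its partner inside $(\alpha,\beta)$ and not inside $(\alpha',\beta')$, hence in $(\alpha,\alpha')\cup(\beta',\beta)$. The first interval lies in $X$ and is excluded by (a), so the partner is in $(\beta',\beta)\subset Y$. In the same way every letter of $Y$ between $\beta'$ and $\beta$ has its partner in $(\alpha,\alpha')\subset X$. So the letters of $X$ matched into $Y$ form an interval, likewise those of $Y$, and the matching reverses the order. $\square$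

The set of pairs in (b) is a *bundle* of length $L$. There is at most one bundle per pair of blocks. In the $BS(2,4)$ instance of Section 3, the blocks of $t^{x_1}$ and $(t^{-1})^{x_2}$ form a bundle of length $x_2$, nested inside the bundle of length $x_3$ between $t^{x_1}$ and $(t^{-1})^{x_3}$.

**Step 4: what a bundle computes.** Write $S_l=S_{\alpha_l\beta_l}$. Between the pairs $(\alpha_{l-1},\beta_{l-1})$ and $(\alpha_l,\beta_l)$ there is nothing except the gap after $\alpha_{l-1}$ and the gap after $\beta_l$. So for $2\le l\le L$
$$S_{l-1}=g_l(S_l):=k(\alpha_{l-1})+\theta_{\varepsilon(\alpha_l)}(S_l)+k(\beta_l),\qquad O_{\alpha_1\beta_1}=\theta_{\varepsilon(\alpha_1)}(S_1). \tag{4}$$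
For two hyperbolic blocks, $g_l$ depends only on phases, so it is periodic in $l$ with period dividing $N_0$; extend it periodically to all $l\in\mathbb Z$. Write $L-1=N_0y+r$ with $0\le r<N_0$. The indices $r+2,\dots,L$ are $N_0y$ in number, so (4) says
$$O=\theta_{\varepsilon(\alpha_1)}\circ g_2\circ\cdots\circ g_{r+1}\circ f^{\,y}(S_L),\qquad f=g_{L-N_0+1}\circ\cdots\circ g_L. \tag{5}$$
The partial map $f$ depends only on the phases of the two innermost letters. It has the form $f(s)=\lambda s+\beta$ with $\lambda=(q/p)^{\sigma}$, where $\sigma$ is the sum of $\varepsilon$ over $N_0$ consecutive letters of $X$. These letters make up $N_0/n_X$ full periods, an even number, so $\sigma$ is even and $\lambda=(Q/P)^\sigma>0$. Removing the sign of $q$ is the reason for the factor $2$ in $N_0$.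

**Step 5: the domain of $f$.** The domain $D\subseteq\mathbb Z$ of $f$ is, effectively, empty or a coset $r_0+M\mathbb Z$ with $M\ge1$, and $f(D)\subseteq\mathbb Z$. To see this, build up the composition. If $h$ is an integer-valued injective affine map on a coset $r+M'\mathbb Z$, then $h(r+M'z)=h(r)+h_1z$ with $0\ne h_1\in\mathbb Z$. The condition that this lies in $p\mathbb Z$ or $q\mathbb Z$ is a linear congruence on $z$, whose solution set is empty or a coset. On it, the next $\theta_\pm$ followed by an integer shift is again integer-valued, injective and affine.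

## 6. Iterating a partial affine map

Here we find, for large $y$, a description of the graph of $f^y$ in which $y$ enters only through $A^y$ and $B^y$.

**Lemma 3.** Let $f:D\to\mathbb Z$, $f(s)=\lambda s+\beta$, be as in Section 5. One can compute $y_0\ge2$ and $\Pi\ge1$ such that for each residue $\eta$ mod $\Pi$ the set
$$R_\eta=\{(s,s',y):y\ge y_0,\ y\equiv\eta\ (\mathrm{mod}\ \Pi),\ f^y(s)=s'\}$$
is, effectively, either empty or of the following form (always with $y\ge y_0$, $y\equiv\eta$ mod $\Pi$):

(i) if $\lambda=1$: $\{(s,s+\beta y,y):s\in r_0+M\mathbb Z\}$ with $\beta\in\mathbb Z$;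

(ii) if $\lambda\ne1$, with $\lambda=A/B$ in lowest terms and $s^*=\beta/(1-\lambda)$: $\{(s^*+B^yw,\ s^*+A^yw,\ y):w\in w_0+K\mathbb Z\}$, with computable $w_0\in\mathbb Q$, $K\in\mathbb Q_{>0}$ that depend on $\eta$ but not on $y$.

The statement remains true when $y_0$ is increased and $\Pi$ is replaced by a multiple.

**Proof.** The last sentence is clear: these changes only restrict the range of $y$. If $D=\emptyset$, all $R_\eta$ are empty since $y\ge1$. Let $D=r_0+M\mathbb Z$.

**Case $\lambda=1$.** Since $f(D)\subseteq\mathbb Z$, we have $\beta\in\mathbb Z$. For $y\ge2$, $f^y(s)$ is defined iff $s+j\beta\in D$ for all $0\le j<y$. Since $j=0,1$ occur, this holds iff $s\in D$ and $M\mid\beta$. So with $y_0=2$, $\Pi=1$ the set is as in (i) if $M\mid\beta$, and empty otherwise.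

**Case $\lambda\neq1$: the condition on $w$.** As long as it is defined, $f^j(s)-s^*=\lambda^j(s-s^*)$. Put $s=s^*+B^yw$ with $w\in\mathbb Q$; this determines $w$. Let $e=r_0-s^*$, $E=e+M\mathbb Z$, $E_\ell=e+M\mathbb Z_\ell$. Since $f^j(s)=s^*+A^jB^{y-j}w$, the value $f^y(s)$ is defined iff $A^jB^{y-j}w\in E$ for $0\le j<y$, that is, iff
$$A^jB^{y-j}w\in E_\ell\qquad\text{for all primes }\ell\text{ and all }0\le j<y, \tag{6}$$
and then $f^y(s)=s^*+A^yw$. Let $\mathcal P$ be the finite set of primes dividing $MAB$ or the denominator of $e$. We treat the primes in turn.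

*$\ell\notin\mathcal P$.* Then $E_\ell=\mathbb Z_\ell$ and $A,B$ are units, so (6) at $\ell$ says $w\in\mathbb Z_\ell$.

*$\ell\in\mathcal P$, $\ell\nmid AB$.* Let $\kappa=v_\ell(M)$ and choose $\kappa'\ge0$ with $e\in\ell^{-\kappa'}\mathbb Z_\ell$. If $u$ is a unit with $u\equiv1$ mod $\ell^{\kappa+\kappa'}$, then $u(e+Mz)-e=(u-1)e+uMz\in M\mathbb Z_\ell$. So multiplication by $u$ maps $E_\ell$ into itself, and so does multiplication by $u^{-1}$; hence $uE_\ell=E_\ell$. Put $\Pi_\ell=|(\mathbb Z/\ell^{\kappa+\kappa'})^\times|$. Then $A^{\Pi_\ell}$ and $B^{\Pi_\ell}$ are such units, so the condition $w\in A^{-j}B^{j-y}E_\ell$ depends only on $j$ and $y$ modulo $\Pi_\ell$. For $y\ge\Pi_\ell$ and $y\equiv\eta$ mod $\Pi_\ell$, all residues of $j$ occur, and (6) at $\ell$ says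
$$w\in\bigcap_{0\le j<\Pi_\ell}A^{-j}B^{j-\eta}E_\ell .$$
This is an intersection of cosets of $\ell^\kappa\mathbb Z_\ell$ with rational representatives, hence empty or one such coset, and which of the two can be computed.

*$\ell\mid B$ (so $\ell\nmid A$), $y\ge2$.* If $e\notin M\mathbb Z_\ell$, all elements of $E_\ell$ have the same finite valuation $v_\ell(e)$. But $B^yw$ and $AB^{y-1}w$ (the cases $j=0,1$) cannot both have it, because their valuations differ by $v_\ell(B)>0$. So $R_\eta=\emptyset$. If $e\in M\mathbb Z_\ell$, then $E_\ell=M\mathbb Z_\ell$ and (6) reads $v_\ell(w)+(y-j)v_\ell(B)\ge v_\ell(M)$. The strongest condition is that for $j=y-1$: $v_\ell(w)\ge v_\ell(M)-v_\ell(B)$.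

*$\ell\mid A$ (so $\ell\nmid B$), $y\ge2$.* If $e\notin M\mathbb Z_\ell$, then $B^yw$ and $AB^{y-1}w$ would again need the same finite valuation, while theirs differ by $v_\ell(A)>0$; so $R_\eta=\emptyset$. If $e\in M\mathbb Z_\ell$, (6) reads $v_\ell(w)+jv_\ell(A)\ge v_\ell(M)$, and the strongest condition is that for $j=0$: $v_\ell(w)\ge v_\ell(M)$.

**Case $\lambda\ne1$: gluing the primes.** Let $\Pi$ be the lcm of the $\Pi_\ell$ and $y_0$ the maximum of $2$ and the $\Pi_\ell$. Then for each $\eta$ mod $\Pi$ either $R_\eta=\emptyset$, or $w$ is restricted at each $\ell\in\mathcal P$ to a fixed coset $a_\ell+\ell^{k_\ell}\mathbb Z_\ell$ with $a_\ell\in\mathbb Q$, and to $\mathbb Z_\ell$ at each $\ell\notin\mathcal P$. Choose a product $H$ of powers of primes in $\mathcal P$ with $Ha_\ell\in\mathbb Z_\ell$ and $k_\ell+v_\ell(H)\ge0$ for all $\ell\in\mathcal P$. By the Chinese remainder theorem there is an integer $h$ with $h\equiv Ha_\ell$ mod $\ell^{k_\ell+v_\ell(H)}$ for $\ell\in\mathcal P$. Then $w_0=h/H$ satisfies all conditions: at $\ell\in\mathcal P$ we have $w_0-a_\ell=(h-Ha_\ell)/H\in\ell^{k_\ell}\mathbb Z_\ell$,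 and at the other primes $H$ is a unit. The set of all admitted $w$ is $w_0+K\mathbb Z$ with $K=\prod_{\ell\in\mathcal P}\ell^{k_\ell}$. $\square$

As a check, take $f=\theta_+$ in $BS(4,6)$: $D=4\mathbb Z$, $A=3$, $B=2$, $s^*=e=0$, $M=4$. The lemma's conditions are $v_2(w)\ge2-1$, $v_3(w)\ge0$, and integrality elsewhere, so $w\in2\mathbb Z$ as in Section 3. For $\frac32s+1$ we have $s^*=-2$, $e=2\notin4\mathbb Z_2$, and the lemma says $R_\eta=\emptyset$, again as found by hand.

There are only finitely many maps $f$ in a given instance (finitely many pairs of hyperbolic blocks and phases). Fix $y_0$ and $\Pi$ valid for all of them, by taking the maximum and the lcm. In case (ii), since $P,Q$ are coprime, $(A,B)=(Q^\sigma,P^\sigma)$ if $\sigma>0$ and $(P^{|\sigma|},Q^{|\sigma|})$ if $\sigma<0$.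

## 7. From a knapsack instance to tree systems

**Proposition 4.** From (3) one can compute finitely many tree systems of type $(P,Q)$ such that (3) is solvable iff one of them is.

**Proof.** **Step 1: patterns.** We record the finite part of the shape of a matching. A *pattern* specifies:

* for each block, the left-to-right list of the bundles it meets, such that all list entries (over all blocks, in order) are perfectly matched in a noncrossing way, the two entries of each bundle lie in different blocks, and there is at most one bundle per pair of blocks;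
* for each bundle, with $L-1=N_0y+r$, the number $r$, and either an exact value $y<y_0$, or the datum "$y\ge y_0$, $y\equiv\eta$ mod $\Pi$" (the bundle is then *long*).

We require: singleton blocks meet exactly one bundle, and bundles that meet a singleton have $L=1$; for each hyperbolic block $i$ the total length of its bundles is $\equiv0$ mod $n_i$; matched letters have opposite signs.

These requirements can be read off the pattern. Since $n_i\mid N_0$, we have $L\equiv r+1$ mod $n_i$ for every bundle, so the total length mod $n_i$ is determined, and so are the phases at which each bundle begins and ends in each of its blocks. Signs in a bundle that is not long form a finite check. A long bundle has $L>N_0$, so every class of $l$ modulo $N_0$ occurs, and the set of pairs of phases that get matched does not depend on $y$. There are finitely many patterns.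

**Step 2: the lengths of long bundles are free.** By Lemmas 1 and 2, every solution of (3) yields a pattern together with values $y_b$ for its long bundles $b$. Conversely, take a pattern and *arbitrary* values $y_b\ge y_0$, $y_b\equiv\eta_b$ mod $\Pi$ for its long bundles. Define, for hyperbolic $i$, $x_i:=(\text{total length of the bundles of block }i)/n_i$, a natural number. This gives a noncrossing, sign-reversing perfect matching of $W(x)$, whatever the $x_i$ for elliptic $i$ are. Because each variable $x_i$ occurs only once in (3), there is no further constraint on the $y_b$. So (3) is solvable iff for some pattern there are such $y_b$ and $x_i\in\mathbb N$ ($i$ elliptic) that make the corresponding matching admissible.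

**Step 3: admissibility as equations.** Fix a pattern. Consider a gap of $W(x)$ that is not between consecutive letters of one bundle in the same block. Its exponent is a constant determined by the pattern plus $\sum m_ix_i$ over the elliptic $i$ located in it. Indeed, between two bundles inside a block the exponent is $k(\cdot)$ of a known phase; between blocks it is made of the last exponent of a nonempty block, exponents of the $u_j$, and elliptic powers; and the pattern says which blocks are empty. Bundles are nested as a forest. So admissibility says: for each bundle $b$ the innermost value is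
$$S_b=C_b+\sum_{i\text{ directly in }b}m_ix_i+\sum_{b'\text{ child of }b}O_{b'},$$
with $O_b$ given by (5) (for $L=1$ simply $O_b=\theta_{\varepsilon(\alpha_1)}(S_b)$), all intermediate values being defined; and the outermost value $C+\sum m_ix_i+\sum O_{b'}$ is $0$.

**Step 4: edges.** The root represents the outermost sum. For each bundle, decompose (5) into elementary maps applied one after another to $S_b$: first $f^y$, if the bundle is long (if $y<y_0$ is exact, $f^y$ is a chain of $N_0y$ maps $\theta_\pm$ with constants added in between), then the maps $\theta_\pm$ in $g_{r+1},\dots,g_2$, and last $\theta_{\varepsilon(\alpha_1)}$. Make one vertex for the input of each elementary map. The first vertex carries the constant $C_b$, the elliptic variables directly in $b$, and the child bundles. Each later vertex carries the constant that is added before the next map. The parent of the last vertex is the first vertex of the parent bundle, or the root. Each edge relates the value $T$ at its lower vertex $v$ to the value $O$ added at the parent: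

* *Map $\theta_+$.* $T=pz$, $O=qz$ with $z\in\mathbb Z$. With $w=dz$: $T=Pw$, $O=\varsigma Qw$, $w\in d\mathbb Z$. Take $(A_v,B_v)=(Q,P)$, $Y_v=\{1\}$.
* *Map $\theta_-$.* $T=qz$, $O=pz$ with $z\in\mathbb Z$. With $w=\varsigma dz$: $T=Qw$, $O=\varsigma Pw$, $w\in d\mathbb Z$. Take $(A_v,B_v)=(P,Q)$, $Y_v=\{1\}$.
* *Long $f^y$, $\lambda\ne1$.* By Lemma 3(ii), $T=s^*+B^yw$, $O=s^*+A^yw$, $w\in w_0+K\mathbb Z$, $y\ge y_0$, $y\equiv\eta$ mod $\Pi$. Subtract $s^*$ from $c_v$ and add it to the parent's constant. Here $\sigma_v\ge1$.
* *Long $f^y$, $\lambda=1$.* By Lemma 3(i), $T=w\in r_0+M\mathbb Z$ and $O=w+\beta y$. Use $A_v=B_v=1$ ($\sigma_v=0$), $Y_v=\{1\}$. Write $y=y^1+\Pi x$ with $x\in\mathbb N$, where $y^1$ is the least admissible $y$. Add $\beta y^1$ to the parent's constant and attach a new variable $x$ with coefficient $\beta\Pi$ to the parent (omit it if $\beta=0$).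

Patterns in which some long bundle has empty $R_\eta$ are discarded, and variables with coefficient $0$ are dropped.

**Step 5: removing signs.** We now have a tree system, except that the contribution of $v$ to its parent is $\varsigma_vA_v^{y_v}w_v$ with $\varsigma_v\in\{\pm1\}$. Let $\epsilon_v$ be the product of the $\varsigma$'s on the path from $v$ to $o$ (with $\varsigma_v$ included), and $\epsilon_o=1$. Multiply $(E_v)$ by $\epsilon_v$ and replace $w_v,w_v^0,c_v,m_i$ by $\epsilon_vw_v,\epsilon_vw_v^0,\epsilon_vc_v,\epsilon_{v(i)}m_i$. A child $u$ of $v$ has $\epsilon_u=\varsigma_u\epsilon_v$, so its term $\epsilon_v\varsigma_uA_u^{y_u}w_u$ becomes $A_u^{y_u}(\epsilon_uw_u)$. All signs disappear. $\square$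

It remains to prove Theorem B. The proof splits according to whether $\min(P,Q)=1$.

## 8. Tree systems with $\min(P,Q)=1$: one base suffices

This case contains $p=\pm q$ and all pairs with $p\mid q$ or $q\mid p$. Let $b=\max(P,Q)$, or $b=2$ if $P=Q=1$. Then $(A_v,B_v)=(b^{\alpha_v},b^{\beta_v})$ with integers $\alpha_v,\beta_v\ge0$ and $\alpha_v\beta_v=0$. Scaling all of $w_v,w_v^0,K_v,c_v,m_i$ by one positive integer, which changes nothing in the equations, we may assume that $w_v^0,K_v,c_v,m_i$ are integers; then so are the $w_v$. Write $\bar v$ for the parent of $v$.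

The products $b^{\beta_vy}w_v$ cannot be formed by an automaton directly. So we multiply each equation by a suitable power $U_v$ of $b$, chosen so that every product becomes one new number.

**Claim.** The system is solvable iff there are powers $U_v$ ($v\in V$) and $V_v$ ($v\ne o$) of $b$ with exponents $\ge0$, and integers $N_v,Z_v$ ($v\neq o$), $X_i$, such that

1. for $v\ne o$ there is $y\in Y_v$ with $V_v=U_vb^{\beta_vy}=U_{\bar v}b^{\alpha_vy}$;
2. $N_v=w_v^0V_v+K_vZ_v$ and $V_v\mid Z_v$;
3. $X_i\ge0$ and $U_{v(i)}\mid X_i$;
4. $N_v=c_vU_v+\sum_{v(i)=v}m_iX_i+\sum_{u\text{ child of }v}N_u$ for $v\ne o$, and the same with left side $0$ for $v=o$.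

**Proof.** Given a solution, let $U_o$ be a sufficiently large power of $b$, and define recursively $U_v=U_{\bar v}b^{(\alpha_v-\beta_v)y_v}$; all exponents are $\ge0$ if $U_o$ is large. Put $V_v=U_vb^{\beta_vy_v}=U_{\bar v}b^{\alpha_vy_v}$, $N_v=V_vw_v$, $Z_v=V_v(w_v-w_v^0)/K_v$, $X_i=U_{v(i)}x_i$. Then items 1 to 3 hold. Moreover $U_vB_v^{y_v}w_v=V_vw_v=N_v$, and for a child $u$ of $v$, $U_vA_u^{y_u}w_u=V_uw_u=N_u$. So item 4 is $U_v$ times $(E_v)$.

Conversely, put $w_v=N_v/V_v=w_v^0+K_vZ_v/V_v\in w_v^0+K_v\mathbb Z$, $x_i=X_i/U_{v(i)}\in\mathbb N$, and take $y_v$ from item 1. Dividing item 4 by $U_v$ gives $(E_v)$, since $N_v/U_v=B_v^{y_v}w_v$ and, for a child $u$ of $v$, $N_u/U_v=A_u^{y_u}w_u$. $\square$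

**All these relations are $b$-recognizable.** Represent an integer by its sign and its absolute value. For each of the finitely many choices of signs, the linear equations become equations between sums of nonnegative multiples of natural numbers; these are $b$-recognizable because addition is. The condition "$V$ is a power of $b$ and $V\mid Z$" says that $V$ has one digit $1$ and otherwise zeros, and that the digits of $Z$ below the position of that $1$ vanish. For item 1: if $\beta_v=0$, it says $V_v=U_v$ and $V_v=U_{\bar v}b^{\alpha_vy}$ for some $y\in Y_v$. If $\beta_v>0$, then $\alpha_v=0$, and it says $V_v=U_{\bar v}$ and $V_v=U_vb^{\beta_vy}$ for some $y\in Y_v$. So what remains is membership in a set $\{(b^i,b^j):j-i\in\gamma Y_v\}$ with $\gamma\in\mathbb N$. Since $\gamma Y_v\subseteq\mathbb N$ is a singleton or an infinite arithmetic progression, a finite automaton can check the distance between the two digits $1$. The conjunction of all conditions is $b$-recognizable, and emptiness is decidable. This proves Theorem B when $\min(P,Q)=1$.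

## 9. $P,Q\ge2$: no common base, but a size bound when all coefficients have one sign

The obvious next attempt is to repeat Section 8 in a cleverly chosen base. It cannot work as it stands, because the automata would have to recognize powers of both $P$ and $Q$. Take $P=2$, $Q=3$. Suppose $\{2^y:y\ge0\}$ is $b$-recognizable. The set of its expansions without leading zeros is an infinite regular language, so by pumping it contains all $uv^nz$ ($n\ge0$) for some words with $v$ nonempty. The number with expansion $uv^nz$ has the form $Cb^{n|v|}+C'$ with $C>0$, so the quotients of consecutive ones tend to $b^{|v|}$. These quotients are powers of $2$, so they equal $b^{|v|}$ for large $n$, and $b^{|v|}$ is a power of $2$. In the same way, if $\{3^y\}$ is $b$-recognizable, some power of $b$ with positive exponent is a power of $3$. Both cannot hold for one $b\ge2$.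

So for $P,Q\ge2$ we look for something else. What is gained in this case is that every $v\ne o$ with $Y_v$ infinite has $A_v\ge2$ *and* $B_v\ge2$, since then $\sigma_v\ge1$. Seen from either end, a nonzero $w$ with large $y$ looks large. This makes a bound on the size of solutions plausible, and there is one as long as the variables cannot cancel each other.

**Theorem B for $P,Q\ge2$ when all $m_i$ have the same sign, or $I=\emptyset$.** Replacing $w_v,w_v^0,c_v,m_i$ by their negatives if necessary, assume all $m_i>0$. Choose a computable $\omega>0$ such that every nonzero element of every $w_v^0+K_v\mathbb Z$ has absolute value $\ge\omega$.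

**Step 1: lower bounds, from the leaves to the root.** We claim that there are computable $\kappa_v,\kappa_v'\ge0$ with $B_v^{y_v}w_v\ge-\kappa_v$ and $A_v^{y_v}w_v\ge-\kappa_v'$ in every solution. By $(E_v)$ and $m_ix_i\ge0$, take $\kappa_v=|c_v|+\sum_{u\text{ child of }v}\kappa_u'$. For $\kappa_v'$: if $w_v\ge0$, any $\kappa_v'\ge0$ works. If $w_v<0$, then $w_v\le-\omega$, so $\omega B_v^{y_v}\le\kappa_v$. Hence $y_v\le y^{\max}$ for a computable $y^{\max}\ge1$, because either $Y_v=\{1\}$ or $B_v\ge2$. Since also $|w_v|\le B_v^{y_v}|w_v|\le\kappa_v$, the number $\kappa_v'=A_v^{y^{\max}}\kappa_v$ works.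

**Step 2: upper bounds, from the root to the leaves.** In $(E_o)$ the terms on the right are bounded below and sum to $0$, so each is bounded above as well. Hence all $x_i$ attached at $o$ and all $|A_u^{y_u}w_u|$ for children $u$ of $o$ are bounded by computable constants. Now suppose $|A_v^{y_v}w_v|\le\kappa''$ is known. Either $w_v=0$, or $\omega A_v^{y_v}\le\kappa''$, so that $y_v$ is bounded (either $Y_v=\{1\}$ or $A_v\ge2$) and $|w_v|\le\kappa''$. In both cases $B_v^{y_v}w_v$ is bounded. So in $(E_v)$ the terms on the right are bounded below by Step 1 and have a bounded sum. Hence the $x_i$ at $v$ and the $|A_u^{y_u}w_u|$ for the children $u$ of $v$ are bounded. Continue downwards.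

**Step 3: finite check.** In every solution all $x_i$ and $w_v$ lie in computable finite sets, and for each $v$ either $y_v$ lies in a computable finite set or $w_v=0$. When $w_v=0$ we may replace $y_v$ by $\min Y_v$ without affecting any equation. So solvability is a finite check. $\square$

**Where the bound stops.** As soon as both signs occur among the $m_i$, solutions can be arbitrarily large. For instance $2^yw=4x_1$, $0=-x_2+3^yw$ with $w\in2\mathbb Z$ has for every $y$ the solution $w=4$, $x_1=2^y$, $x_2=4\cdot3^y$. Step 1 above breaks at "$m_ix_i\ge0$". But the cancellation that destroys the bound can be put to use: one can add to any solution a large homogeneous solution with all $x_i$ positive. Then positivity of the $x_i$ is no longer a constraint, and what remains is a question about divisibility.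

## 10. $P,Q\ge2$ with both signs: congruences only

Assume that both signs occur among the $m_i$; in particular $I\ne\emptyset$. Put $\rho=Q/P$.

**Step 1: from $\mathbb N$ to $\mathbb Z$.** Fix $y=(y_v)$. We show: if the equations have a solution with $x\in\mathbb Z^I$ and $w_v\in w_v^0+K_v\mathbb Z$, then they have one with $x\in\mathbb N^I$.

Let $\mu_v>0$ be the product of $(A_u/B_u)^{y_u}$ over the non-root vertices $u$ on the path from $v$ to $o$, with $v$ included; $\mu_o=1$. As both signs occur, there are rational $\xi_i>0$ with $\sum_im_i\mu_{v(i)}\xi_i=0$. Consider the homogeneous equations (all $c_v=0$) with $x=\xi$. Computing $w_v$ from the leaves upwards by $(E_v)$ gives rational $w_v$; a variable at $v$ reaches the root multiplied by $\mu_v$, so the root equation becomes $\sum_im_i\mu_{v(i)}\xi_i=0$, which holds. Scale this rational solution by a positive integer so that $\xi_i\in\mathbb Z_{>0}$ and its $w_v$-components lie in $K_v\mathbb Z$. Adding a large multiple of it to the given solution keeps $w_v$ in $w_v^0+K_v\mathbb Z$ and makes all $x_i\ge0$.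

**Step 2: local–global.** The purpose is to replace $\mathbb Z$ by finitely many rings $\mathbb Z_\ell$. For fixed $y$ we have a linear system with unknowns $x_i$ and $z_v$, where $w_v=w_v^0+K_vz_v$; clear denominators. By Smith normal form, with matrices invertible over $\mathbb Z$ and hence over each $\mathbb Z_\ell$, the system is equivalent to conditions "$d_j$ divides $h_j$" and "$h_j=0$" with integers $d_j\ne0$ and $h_j$. So it is solvable over $\mathbb Z$ iff it is solvable over $\mathbb Z_\ell$ for every prime $\ell$.

Let $\mathcal P$ be the finite set of primes that divide $PQ$, or some $m_i$, or the numerator or denominator of some $K_v$, or the denominator of some $w_v^0$ or $c_v$. For $\ell\notin\mathcal P$ the system is always solvable over $\mathbb Z_\ell$: here $w_v^0+K_v\mathbb Z_\ell=\mathbb Z_\ell$, and all $A_v,B_v,m_i$ are units, so for any $x_i\in\mathbb Z_\ell$ the $w_v$ are determined from the leaves upwards and lie in $\mathbb Z_\ell$. The root equation becomes a linear equation in $x$ with unit coefficients and constant term in $\mathbb Z_\ell$, which is solvable as $I\ne\emptyset$.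

Call $y$ *$\ell$-solvable* if the system for this $y$ is solvable over $\mathbb Z_\ell$. We must decide whether some $y\in\prod Y_v$ is $\ell$-solvable for all $\ell\in\mathcal P$. It is therefore enough to show that, for each $\ell\in\mathcal P$, $\ell$-solvability is effectively a Presburger condition on $y$. The sets $Y_v$ are Presburger too, so the question is then a Presburger sentence.

**Step 3: valuations of sums of powers of $\rho$.** Exponentials $\rho^{\eta}$ will appear in the $\ell$-adic conditions; the following lemma says that valuations see them only linearly.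

**Lemma 5.** Let $c_1,\dots,c_n\in\mathbb Q$ and $\ell\mid PQ$. The relation $v_\ell\big(\sum_jc_j\rho^{\eta_j}\big)\ge\Gamma$ in $(\eta_1,\dots,\eta_n,\Gamma)\in\mathbb Z^{n+1}$ is effectively Presburger definable. If $\ell\nmid PQ$, the same holds for the relation in $\eta$ for each fixed $\Gamma\in\mathbb Z$.

For example, with $\rho=3/2$ and $\ell=3$, the relation $v_3(\rho^{\eta_1}-\rho^{\eta_2})\ge\Gamma$ reads: $\eta_1=\eta_2$, or $\Gamma\le\eta_1<\eta_2$, or $\Gamma\le\eta_2<\eta_1$.

**Proof.** Let $\ell\nmid PQ$, so $\rho$ is a unit at $\ell$. Drop zero coefficients; if none remain, the relation is always true. Choose $R\ge0$ with $R+\min_jv_\ell(c_j)\ge\Gamma$. Changing the $\rho^{\eta_j}$ by multiples of $\ell^R$ changes the sum by an element of $\ell^\Gamma\mathbb Z_\ell$. So the condition depends only on the residues $\rho^{\eta_j}$ mod $\ell^R$, hence only on the $\eta_j$ modulo $|(\mathbb Z/\ell^R)^\times|$. This is a finite disjunction of congruences.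

Let $\ell\mid PQ$. Since $P,Q$ are coprime, $\mathsf a=v_\ell(\rho)\ne0$. Replacing $\rho,\eta_j$ by $\rho^{-1},-\eta_j$ we may assume $\mathsf a>0$. Induct on $n$; for $n=0$ the sum is $0$ and the relation is always true. If some coefficient is $0$, drop it and use induction. Otherwise choose $D\ge1$ with $\mathsf aD+v_\ell(c_j)>v_\ell(c_i)$ for all $i,j$. For every $\eta$ some $i$ has $\eta_i\le\eta_j$ for all $j$. There are two possibilities.

If $\eta_j-\eta_i\ge D$ for all $j\ne i$, then for $j\ne i$
$$v_\ell(c_j\rho^{\eta_j})\ge v_\ell(c_j)+\mathsf aD+\mathsf a\eta_i>v_\ell(c_i)+\mathsf a\eta_i=v_\ell(c_i\rho^{\eta_i}).$$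
So the sum has valuation $v_\ell(c_i)+\mathsf a\eta_i$, and the condition is the linear inequality $v_\ell(c_i)+\mathsf a\eta_i\ge\Gamma$.

Otherwise $\eta_j-\eta_i=\delta$ for some $j\ne i$ and $0\le\delta<D$. The sum equals $(c_i+c_j\rho^\delta)\rho^{\eta_i}+\sum_{h\ne i,j}c_h\rho^{\eta_h}$, which has $n-1$ terms, and induction applies.

The relation is the finite disjunction over $i$, and over $j,\delta$ in the second possibility, of these conditions together with the linear inequalities or equalities that define the case. $\square$

**Step 4: propagating balls up the tree.** Fix $\ell\in\mathcal P$. For $y\in\prod Y_v$ let $\mathbb T_v(y)\subseteq\mathbb Q_\ell$ be the set of values of the right side of $(E_v)$, taken over all $x_i\in\mathbb Z_\ell$ (at $v$ and below) and all $w_u\in w_u^0+K_u\mathbb Z_\ell$ ($u$ strictly below $v$) that satisfy $(E_u)$ for all $u$ strictly below $v$. Then $y$ is $\ell$-solvable iff $0\in\mathbb T_o(y)$. We show that each $\mathbb T_v(y)$ is empty or a ball, with center and radius of a controlled form. An *integral affine form in $y$* is a function $y\mapsto\gamma_0+\sum\gamma_vy_v$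 with integer coefficients.

**Claim.** One can compute, for each $v$, finitely many triples $(\Phi,\tau,g)$, where $\Phi$ is a Presburger formula in $y$, $\tau=\sum_jc_j\rho^{\eta_j(y)}$ with $c_j\in\mathbb Q$ and integral affine forms $\eta_j$, and $g$ is $\infty$ or an integral affine form in $y$ (a constant or $\infty$ if $\ell\nmid PQ$), such that $\mathbb T_v(y)\neq\emptyset$ iff some $\Phi(y)$ holds, and
$$\mathbb T_v(y)=\tau(y)+\ell^{g(y)}\mathbb Z_\ell\quad\text{whenever }\Phi(y)\text{ holds}.$$

**Proof.** We go from the leaves to the root. For a child $u$ of $v$ let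
$$\mathbb O_u(y)=\{A_u^{y_u}w:\ w\in w_u^0+K_u\mathbb Z_\ell,\ B_u^{y_u}w\in\mathbb T_u(y)\}.$$
The choices in different subtrees are independent, so
$$\mathbb T_v=c_v+\sum_{v(i)=v}m_i\mathbb Z_\ell+\sum_{u\text{ child of }v}\mathbb O_u .$$

*Sums.* For a leaf $v$ the center is $c_v=c_v\rho^0$ and the exponent is $\min v_\ell(m_i)$ over the variables at $v$, or $\infty$ if there are none. In general, suppose each $\mathbb O_u$ is described by triples of the kind in the claim. Choose one triple for each child $u$, take the conjunction of the $\Phi$'s, add the centers and $c_v\rho^0$, and take as exponent the minimum of the $v_\ell(m_i)$ and the $g$'s. The minimum is resolved into affine forms by a case distinction: for each finite candidate, add to $\Phi$ the linear inequalities saying that it is smallest; if all candidates are $\infty$, the exponent is $\infty$. So $\mathbb T_v$ is described by triples.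

*One edge: setup.* It remains to pass from $\mathbb T_u=\tau+\ell^g\mathbb Z_\ell$ to $\mathbb O_u$. Write $A,B,y,w^0$ for $A_u,B_u,y_u,w_u^0$, and put $k=v_\ell(K_u)$, $\mathsf a=v_\ell(A)$, $\mathsf b=v_\ell(B)$. Since $A,B$ are coprime, at most one of $\mathsf a,\mathsf b$ is nonzero. Write $A/B=\rho^\sigma$ with $\sigma\in\mathbb Z$. The number $B^yw^0$ is not yet of the form allowed for centers, so we approximate it. Let $F=B$ if $\mathsf b=0$ and $F=A$ if $\mathsf b>0$; then $F$ is a unit at $\ell$. Hence $F^yw^0$ modulo $\ell^k\mathbb Z_\ell$ depends only on $y$ modulo $|(\mathbb Z/\ell^R)^\times|$, for any $R\ge0$ with $R+v_\ell(w^0)\ge k$. Split into these residue classes (a congruence to be added to $\Phi$), and for each let $c'\in\mathbb Q$ be a representative: $F^yw^0\equiv c'$ mod $\ell^k\mathbb Z_\ell$. Then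
$$B^yw^0\equiv\zeta\pmod{\ell^{k+\mathsf by}\mathbb Z_\ell},\qquad\zeta:=\begin{cases}c'&\text{if }\mathsf b=0,\\ c'\rho^{-\sigma y}&\text{if }\mathsf b>0.\end{cases}\tag{7}$$
For $\mathsf b=0$ this is the choice of $c'$. For $\mathsf b>0$ we have $\mathsf a=0$ and $B^yw^0=(B/A)^yA^yw^0$ with $(B/A)^y=\rho^{-\sigma y}$ of valuation $\mathsf by$; multiply the congruence $A^yw^0\equiv c'$ mod $\ell^k\mathbb Z_\ell$ by it.

*One edge: two balls.* The number $w$ ranges over
$$\big(B^{-y}\tau+\ell^{g-\mathsf by}\mathbb Z_\ell\big)\cap\big(w^0+\ell^k\mathbb Z_\ell\big).$$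

Suppose $g-\mathsf by\ge k$ (this includes $g=\infty$). The first ball is the smaller one. The intersection is nonempty iff $v_\ell(B^{-y}\tau-w^0)\ge k$, that is $v_\ell(\tau-B^yw^0)\ge k+\mathsf by$, that is, by (7), $v_\ell(\tau-\zeta)\ge k+\mathsf by$. Then it is the first ball, and
$$\mathbb O_u=\rho^{\sigma y}\tau+\ell^{g-\mathsf by+\mathsf ay}\mathbb Z_\ell .$$

Suppose $g-\mathsf by<k$. The second ball is the smaller one. The intersection is nonempty iff $v_\ell(B^{-y}\tau-w^0)\ge g-\mathsf by$, that is $v_\ell(\tau-B^yw^0)\ge g$. By (7), and since $g<k+\mathsf by$, this holds iff $v_\ell(\tau-\zeta)\ge g$. Then the intersection is $w^0+\ell^k\mathbb Z_\ell$, and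
$$\mathbb O_u=A^yw^0+\ell^{k+\mathsf ay}\mathbb Z_\ell .$$
If $\mathsf b=0$, then $A^yw^0=\rho^{\sigma y}B^yw^0\equiv c'\rho^{\sigma y}$ mod $\ell^{k+\mathsf ay}\mathbb Z_\ell$, because $\rho^{\sigma y}=(A/B)^y$ has valuation $\mathsf ay$. If $\mathsf b>0$, then $\mathsf a=0$ and $A^yw^0\equiv c'$ mod $\ell^k\mathbb Z_\ell$. So the center may be taken to be $c'\rho^{\sigma y}$, respectively $c'$.

In both cases the new center is again a sum of rational multiples of powers $\rho^{\eta(y)}$ with integral affine $\eta$, and the new exponent is affine or $\infty$. The conditions that enter $\Phi$ are affine inequalities, congruences on $y$, and conditions $v_\ell(\tau-\zeta)\ge\Gamma$ with $\Gamma=k+\mathsf by$ or $\Gamma=g$, to which Lemma 5 applies. If $\ell\nmid PQ$, then $\mathsf a=\mathsf b=0$, so all finite exponents stay constant and $\Gamma$ is constant, as Lemma 5 then requires. $\square$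

**Step 5: the root.** The tuple $y$ is $\ell$-solvable iff $0\in\mathbb T_o(y)$, that is, iff $\Phi(y)$ and $v_\ell(\tau(y))\ge g(y)$ for some triple at $o$. Here $g$ is finite: since $I\ne\emptyset$, some vertex has a finite exponent, and finiteness propagates upwards through sums (a minimum) and through both cases for an edge. By Lemma 5 this is a Presburger condition on $y$, with constant $g$ if $\ell\nmid PQ$. By Step 2 this decides solvability when both signs occur. Together with Section 9 and Section 8, Theorem B is proved, and with Proposition 4 also Theorem A. $\blacksquare$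

**Example 2.** Type $(2,3)$, one vertex $v$ with $(A,B)=(3,2)$, $w\in\mathbb Z$, $Y_v=\{y\ge2\}$:
$$2^yw=1+3x_1,\qquad0=c_o-3x_2+3^yw,\qquad c_o\in\mathbb Z.$$
Both signs occur and $\mathcal P=\{2,3\}$. At $\ell=2$: $\mathbb T_v=1+3\mathbb Z_2=\mathbb Z_2$, the condition on $w$ is $w\in\mathbb Z_2$ (second case: $g-y=-y<0=k$), $\mathbb O_v=\mathbb Z_2$, and $0\in\mathbb T_o$ always. At $\ell=3$: $\mathbb T_v=1+3\mathbb Z_3$, so $\tau=\rho^0$ and $g=1$. We have $k=0$, $\mathsf a=1$, $\mathsf b=0$, $w^0=0$, and we are in the first case, so $\mathbb O_v=\rho^y+3^{1+y}\mathbb Z_3$ and $\mathbb T_o=c_o+\rho^y+3\mathbb Z_3$. The condition is $v_3(c_o+\rho^y)\ge1$, and since $v_3(\rho^y)=y\ge1$ it says $3\mid c_o$. For $c_o=-1$ there is no solution, which is clear modulo $3$. For $c_o=-3$ a solution is $y=2$, $w=1$, $x_1=1$, $x_2=2$.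

## 11. Semilinear constraints, and what repeated variables do

The proof gives slightly more than Theorem A.

**Remark (constrained exponents).** The proof also decides $u_0w_1^{x_1}u_1\cdots w_k^{x_k}u_k=1$ with each $x_i$ constrained to a given semilinear set $S_i\subseteq\mathbb N$ or $S_i\subseteq\mathbb Z$. Such a set is a finite union of sets $\{\alpha\}$ and $\alpha+\beta\mathbb N$ with $\beta\in\mathbb Z$. Choose one piece for each $i$ and substitute $w^{\alpha+\beta x}=w^\alpha(w^\beta)^x$; equation (3) allows interleaved constants.

In Step 2 of Proposition 4 the lengths $y_b$ were free because each variable occurs only once. This cannot be dropped in general.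

**Proposition C.** Let $p=d\ge1$ and $q=d\beta$ with $\beta\ge2$ (for example $BS(2,4)$). Solvability in $\mathbb N$ of finite systems of exponent equations over $BS(p,q)$ in which variables may be repeated is undecidable.

**Proof.** **Step 1: the available relations.** For $x,y,z\in\mathbb N$ we have $t^ya^{dx}t^{-y}=a^{dx\beta^y}$, and $a$ has infinite order. Hence $t^y(a^d)^x(t^{-1})^y(a^{-d})^z=1$ iff $z=x\beta^y$. Linear equations in the variables are expressed with powers of $a$. So it suffices to define squaring existentially from $+$, $1$ and $(x,y)\mapsto x\beta^y$.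

**Step 2: squaring.** For $\mathsf n\ge5$ we claim that $e=\mathsf n^2$ iff there are $z,v,s\in\mathbb N$ with
$$z\beta^{\mathsf n}+1=z+\beta^e,\qquad z+v=\mathsf n+v\beta^{\mathsf n},\qquad e+s+2=\beta^{\mathsf n}.$$
Suppose these hold. The first says $(\beta^{\mathsf n}-1)z=\beta^e-1$. Modulo $\beta^{\mathsf n}-1$ the order of $\beta$ is $\mathsf n$, because $0<\beta^i-1<\beta^{\mathsf n}-1$ for $0<i<\mathsf n$; so $\mathsf n\mid e$. If $e=0$, then $z=0$, which contradicts $z=\mathsf n+v(\beta^{\mathsf n}-1)$. So $e=j\mathsf n$ with $j\ge1$, and $z=\sum_{h<j}\beta^{\mathsf nh}\equiv j$ mod $\beta^{\mathsf n}-1$, while the second equation says $z\equiv\mathsf n$. By the third equation $j\le e<\beta^{\mathsf n}-1$, and also $\mathsf n<\beta^{\mathsf n}-1$. Hence $j=\mathsf n$ and $e=\mathsf n^2$.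

Conversely, for $e=\mathsf n^2$ take $z=\sum_{h<\mathsf n}\beta^{\mathsf nh}$, which satisfies the first equation. Then $z-\mathsf n=\sum_{h<\mathsf n}(\beta^{\mathsf nh}-1)\ge0$ is divisible by $\beta^{\mathsf n}-1$, which gives $v$. And $s$ exists because $\mathsf n^2\le2^{\mathsf n}-2\le\beta^{\mathsf n}-2$ for $\mathsf n\ge5$: we have $25\le30$, and if $\mathsf n^2\le2^{\mathsf n}-2$ then $2^{\mathsf n+1}-2=2(2^{\mathsf n}-2)+2\ge2\mathsf n^2+2\ge(\mathsf n+1)^2$, since $2\mathsf n^2+2-(\mathsf n+1)^2=(\mathsf n-1)^2\ge0$.

**Step 3: multiplication.** For $x,y\in\mathbb N$ put $X=x+5$, $Y=y+5$. Then $2XY=(X+Y)^2-X^2-Y^2$, where all squared numbers are $\ge5$, and $XY=xy+5x+5y+25$. So multiplication is existentially definable, and every polynomial equation over $\mathbb N$ can be written as such a system. Undecidability follows from the Davis–Putnam–Robinson–Matiyasevich theorem. $\square$
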